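
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The values of the numerical index\\ under equivalent renorming}


\begin{abstract}
We show that, for every Banach space $X$ of dimension greater than one, the numerical index takes all values in $[0,1)$ (real case) or in $[e^{-1},1)$ (complex case) as the norm runs over the equivalent norms on $X$. No separability, reflexivity, or long biorthogonal system is assumed. The main step is a renorming: every infinite-dimensional Banach space has, for each $\rho\in(0,1)$, an equivalent norm with Lindenstrauss' property $\beta$ with constant $\rho$. The proof replaces a long biorthogonal system by an almost biorthogonal one whose size is the least cardinality of an $\varepsilon$-norming set of functionals; such a system always exists. A norming set is then perturbed by this system,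 in finite blocks over which the perturbations average to zero.
\end{abstract}

\section{The question and the results}

All Banach spaces are assumed to be nonzero. Let $X$ be a Banach space over $\mathbb K=\mathbb R$ or $\mathbb C$, with unit sphere $S_X$, closed unit ball $B_X$, dual $X^*$, and space $L(X)$ of bounded linear operators. The \emph{numerical range} and the \emph{numerical radius} of $T\in L(X)$ are
\[
V(T)=\{f(Tx): x\in S_X,\ f\in S_{X^*},\ f(x)=1\},\qquad v(T)=\sup\{|\lambda|:\lambda\in V(T)\}.
\]
Always $v(T)\le\|T\|$. The \emph{numerical index} measures how far this inequality can be reversed: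
\[
n(X)=\inf\{v(T): \|T\|=1\}=\max\{k\ge0: k\|T\|\le v(T)\ \text{for all }T\in L(X)\}.
\]
Thus $0\le n(X)\le1$, and $n(X)>0$ exactly when $v$ is a norm on $L(X)$ equivalent to the operator norm. In the complex case the Bohnenblust--Karlin theorem gives $n(X)\ge e^{-1}$ (we recall a proof in Proposition~\ref{prop:BK}).

The index depends on the norm, and not only on the isomorphism class. On $\mathbb R^2$ the Euclidean norm gives index $0$: the rotation by $\pi/2$ sends each $x$ to a vector orthogonal to $x$, so its numerical range is $\{0\}$. The maximum norm gives index $1$, as we shall see in Section~\ref{sec:beta}. It is therefore natural to fix $X$, to vary the norm, and to study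
\[
\mathcal N(X)=\{n(X,|\cdot|): |\cdot|\ \text{is a norm on $X$ equivalent to the original norm}\}.
\]
If $\dim X=1$, every operator is a multiple of the identity and $\mathcal N(X)=\{1\}$. If $\dim X>1$, one may hope that every admissible value occurs, except perhaps $1$. Finet, Mart\'in and Pay\'a \cite{FMP} proved this for separable and for reflexive spaces $X$ with $\dim X>1$:
\[
[0,1)\subseteq\mathcal N(X)\ \text{(real case)},\qquad [e^{-1},1)\subseteq\mathcal N(X)\ \text{(complex case)}.
\]
The same is known when $X$ has a \emph{long biorthogonal system}, that is, a family $(x_\lambda,x^*_\lambda)_{\lambda\in\Lambda}$ in $X\times X^*$ with $x^*_\lambda(x_\mu)=\delta_{\lambda\mu}$, where $|\Lambda|$ is the density character $\operatorname{dens}X$ (the least cardinality of a dense subset). The question whether it holds for every $X$ with $\dim X>1$ is posed in \cite{AFAA}. The answer is yes.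

\begin{theorem}\label{thm:A}
Let $X$ be a Banach space with $\dim X>1$. Then $[0,1)\subseteq\mathcal N(X)$ in the real case, and $[e^{-1},1)\subseteq\mathcal N(X)$ in the complex case.
\end{theorem}

The main difficulty is to produce norms with index close to $1$. We obtain them from a property of Lindenstrauss.

\begin{definition}\label{def:beta}
Let $0\le\rho<1$. An equivalent norm $|\cdot|$ on $X$ has \emph{property $\beta$ with constant $\rho$} if there are $x_i\in X$, $f_i\in X^*$ $(i\in I)$, of norm one with respect to $|\cdot|$ and its dual norm, with $f_i(x_i)=1$, with $|f_i(x_j)|\le\rho$ for $i\ne j$, and with $|x|=\sup_{i\in I}|f_i(x)|$ for all $x\in X$.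
\end{definition}

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[\textup{(1)}] Let $X$ be infinite-dimensional and $0<\rho<1$. Then $X$ has an equivalent norm with property $\beta$ with constant $\rho$.
\item[\textup{(2)}] Let $(X,\|\cdot\|)$ be infinite-dimensional and $0<\theta<1$. There are an equivalent norm $|\cdot|$ on $X$ with $n(X,|\cdot|)\ge\theta$ and constants $a,b>0$ such that $a\|\cdot\|\le|\cdot|\le b\|\cdot\|$ and $b/a\le1512\,(1-\theta)^{-2}$.
\item[\textup{(3)}] If $\dim X>1$, then $\mathcal N(X)$ is $[0,1)$ or $[0,1]$ in the real case, and $[e^{-1},1)$ or $[e^{-1},1]$ in the complex case. The closed interval occurs whenever $1<\dim X<\infty$. In the real case the half-open interval occurs for some $X$, so that Theorem~\textup{\ref{thm:A}} cannot be improved there in general.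
\end{enumerate}
\end{theorem}

The bound in (2) does not depend on $X$. We do not decide here whether the half-open interval occurs in the complex case.

\medskip
\noindent\textbf{Plan.} Theorem~\ref{thm:A} follows from three facts: $\sup\mathcal N(X)=1$, $\mathcal N(X)$ is an interval, and $\mathcal N(X)$ contains the lower endpoint, $0$ or $e^{-1}$. The first fact takes up Sections \ref{sec:beta}--\ref{sec:renorm}. Section~\ref{sec:beta} shows that a small constant in property $\beta$ forces an index close to $1$. Section~\ref{sec:hilbert} explains the renorming on Hilbert space, where an orthonormal basis is available: each functional of a norming family is perturbed by a whole block of basis vectors, in such a way that the perturbations average to zero. Section~\ref{sec:almost} constructs in a general space a substitute for the orthonormal basis, and Section~\ref{sec:renorm} carries out the renorming. The other two facts are proved in Sections \ref{sec:interval} and \ref{sec:lower}, and Section~\ref{sec:end} collects the proofs.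

\section{Property $\beta$ and the numerical index}\label{sec:beta}

We start with $\ell_\infty^d$, which has property $\beta$ with constant $0$. Let $T=(a_{ij})$ be a $d\times d$ matrix. Its norm on $\ell_\infty^d$ is the largest of the row sums of absolute values; let row $i$ attain it, so that $\|T\|=\sum_j|a_{ij}|$. Choose unimodular $u_j$ with $a_{ij}u_j=|a_{ij}|$, and let $x$ have coordinates $x_i=1$ and $x_j=\omega u_j$ for $j\ne i$, where $|\omega|=1$. Then $\|x\|=1=x_i$, and the $i$-th coordinate functional has norm $1$, so $V(T)$ contains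
\[
(Tx)_i=a_{ii}+\omega\sum_{j\ne i}|a_{ij}| .
\]
For a suitable $\omega$ the modulus of the right-hand side is $\|T\|$. Hence $v(T)=\|T\|$, and $n(\ell_\infty^d)=1$. The point is that we may set the $i$-th coordinate equal to $1$ and rotate all the others freely. If property $\beta$ holds with a small constant, the coordinates $f_i$ are almost independent, and the same argument works with a small loss.

\begin{lemma}\label{lem:beta}
Let $0\le\rho<1$, let $|\cdot|$ be an equivalent norm on $X$, and let $(x_i,f_i)_{i\in I}\subset X\times X^*$ satisfy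
\[
|x|=\sup_i|f_i(x)|\ (x\in X),\qquad f_i(x_i)=1,\qquad |f_i(x_j)|\le\rho\ \ (i\ne j).
\]
Then $|x_i|=|f_i|=1$ for all $i$, and
$\displaystyle n(X,|\cdot|)\ge c:=\frac{1-\rho}{1+\rho}$.
\end{lemma}

\begin{proof}
Since $\rho<1$, $|x_i|=\sup_j|f_j(x_i)|=1$. The formula for the norm gives $|f_i|\le1$, and $f_i(x_i)=1$ gives equality.

Let $|T|=1$ and $0<\tau<1$. Since $|Tz|=\sup_i|f_i(Tz)|$, there are $i\in I$ and $z$ with $|z|\le1$ such that $g:=f_i\circ T$ satisfies $|g(z)|>1-\tau$. We remove the $i$-th coordinate of $z$: put
\[
s=f_i(z),\qquad y=z-s\,x_i .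
\]
Then $|s|\le1$ and $f_i(y)=0$, and for $j\ne i$ we have $|f_j(y)|\le|f_j(z)|+|s||f_j(x_i)|\le1+\rho$. For $|\omega|=1$ let $x_\omega=x_i+\omega c\,y$. Then $f_i(x_\omega)=1$, and for $j\ne i$
\[
|f_j(x_\omega)|\le\rho+c(1+\rho)=1 .
\]
So $|x_\omega|=|f_i|=f_i(x_\omega)=1$, and therefore $g(x_\omega)=f_i(Tx_\omega)\in V(T)$. Choose $\omega$ so that $|g(x_i)+\omega c\,g(y)|=|g(x_i)|+c|g(y)|$ (in the real case one of $\omega=\pm1$ will do). As $c\le1$, $|s|\le1$ and $z=s\,x_i+y$,
\[
v(T)\ge|g(x_i)|+c|g(y)|\ge c\bigl(|s||g(x_i)|+|g(y)|\bigr)\ge c|g(z)|>c(1-\tau).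
\]
Let $\tau\to0$.
\end{proof}

\begin{corollary}\label{cor:finite}
If $\dim X<\infty$, then $1\in\mathcal N(X)$.
\end{corollary}

\begin{proof}
Put $d=\dim X$. All norms on $X$ are equivalent, and $X$ is isomorphic to $\ell_\infty^d$, which has index $1$.
\end{proof}

For infinite-dimensional $X$ we need equivalent norms with property $\beta$ and arbitrarily small $\rho$.

\section{The renorming on Hilbert space}\label{sec:hilbert}

Let $X=\ell_2$ with inner product $\langle\cdot,\cdot\rangle$, linear in the first variable, and orthonormal basis $(e_n)$. The functionals $\langle\cdot,e_n\rangle$ have the biorthogonality that property $\beta$ asks for, but $\sup_n|\langle x,e_n\rangle|$ is not an equivalent norm. On the other hand, if $(h_n)$ is dense in $S_{\ell_2}$, then $\sup_n|\langle x,h_n\rangle|=\|x\|$, but there is no biorthogonality. One wants to combine the two. The obvious attempt is to perturb, that is, to use $\langle\cdot,e_n+\delta h_n\rangle$ with a small $\delta>0$ and a norming sequence $(h_n)$. Biorthogonality survives up to $\delta$. The new functionals,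 however, need not be norming, because the two terms can cancel.

\begin{remark}[The naive perturbation fails]
Let $N\in\mathbb N$, $\delta=N^{-1/2}$ and $x=N^{-1/2}\sum_{n\le N}e_n$, so that $\|x\|=1$. Put $h_n=-x$ for $n\le N$, and let $(h_n)_{n>N}$ be dense in the unit sphere of $x^\perp$. Then $\sup_n|\langle v,h_n\rangle|\ge\|v\|/\sqrt2$ for all $v$, since this supremum is the larger of the norms of the components of $v$ along $x$ and along $x^\perp$. But $\langle x,e_n+\delta h_n\rangle=0$ for every $n$: it equals $N^{-1/2}-\delta$ if $n\le N$, and $0+0$ if $n>N$.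
\end{remark}

The remedy is to attach each $h_\lambda$ not to one basis vector but to a block of $m$ of them, and to arrange that the basis parts in a block average to zero. Then the average over the block returns $\delta h_\lambda$ intact. Index the basis as $e_{\lambda,k}$ with $\lambda\in\mathbb N$, $1\le k\le m$, and put
\[
f_{\lambda,k}(x)=\Bigl\langle x,\ e_{\lambda,k}-\frac1m\sum_{j=1}^me_{\lambda,j}+\delta h_\lambda\Bigr\rangle,\qquad |x|=\sup_{\lambda,k}|f_{\lambda,k}(x)|,
\]
with $(h_\lambda)$ dense in $S_{\ell_2}$. Now $\frac1m\sum_kf_{\lambda,k}(x)=\delta\langle x,h_\lambda\rangle$, so $|x|\ge\delta\|x\|$, and clearly $|x|\le(2+\delta)\|x\|$. Thus the norm is equivalent, and cancellation is no longer a danger. The price is paid inside each block: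
\[
|f_{\lambda,k}(e_{\lambda,k})|\ge1-\tfrac1m-\delta,\qquad |f_{\lambda,k}(e_{\lambda,j})|\le\tfrac1m+\delta\ \ (j\ne k),\qquad |f_{\lambda,k}(e_{\mu,j})|\le\delta\ \ (\mu\ne\lambda).
\]
Let $t=\frac1m+\delta$. If $t<\frac12$, we divide $e_{\lambda,k}$ by $f_{\lambda,k}(e_{\lambda,k})$ and obtain property $\beta$ with constant $\rho=t/(1-t)$. By Lemma~\ref{lem:beta} the index is at least $\frac{1-\rho}{1+\rho}=1-2t$. Blocks of length $2$ are too short for this estimate, since then $t>\frac12$. Blocks of length $3$ with $\delta=\frac1{12}$ give $t=\frac5{12}$ and index at least $\frac16$. As $m\to\infty$ and $\delta\to0$ the bound tends to $1$.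

The argument used two things: a bounded system, biorthogonal or nearly so, and a norming family, \emph{with as many blocks in the system as there are functionals in the family}. In a general space the norming family may have to be uncountable. There is always one of cardinality at most $\operatorname{dens}X$, which is the cardinality of a long biorthogonal system; but we do not assume that $X$ has such a system. Instead we take a norming family of the least possible cardinality, and let its minimality produce an almost biorthogonal system of the same cardinality.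

\section{Almost biorthogonal systems}\label{sec:almost}

Let $\varepsilon\in(0,1]$. We call $F\subset B_{X^*}$ \emph{$\varepsilon$-norming} if $\sup_{f\in F}|f(x)|\ge\varepsilon\|x\|$ for all $x\in X$, with the convention $\sup\emptyset=0$. The whole ball $B_{X^*}$ is $\varepsilon$-norming, so there is a least cardinality $\kappa$ of an $\varepsilon$-norming set. It may be smaller than $\operatorname{dens}X$: in $\ell_\infty$ the coordinate functionals are $1$-norming, so $\kappa\le\aleph_0$, while $\ell_\infty$ is not separable.

The reason for taking $\kappa$ minimal is this. Fewer than $\kappa$ functionals in $B_{X^*}$ are never $\varepsilon$-norming, so all of them are smaller than $\varepsilon$ in modulus at some unit vector. This is exactly what is needed to continue a recursion of length $\kappa$. Minimality gives small values rather than zeros, but by Section~\ref{sec:beta} small values suffice. Cardinals are regarded as initial ordinals, so $|\alpha|<\kappa$ for each ordinal $\alpha<\kappa$.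

\begin{lemma}\label{lem:almost}
Let $\dim X=\infty$ and $0<\varepsilon\le\frac19$, and let $\kappa$ be the least cardinality of an $\varepsilon$-norming subset of $B_{X^*}$. Then $\kappa$ is infinite, and there are $(x_\alpha,g_\alpha)_{\alpha<\kappa}\subset X\times X^*$ with
\[
\|x_\alpha\|=1,\qquad \|g_\alpha\|\le3,\qquad g_\alpha(x_\alpha)=1,\qquad |g_\alpha(x_\beta)|\le3\varepsilon\ \ (\alpha\ne\beta).
\]
\end{lemma}

\begin{proof}
Finitely many functionals on an infinite-dimensional space have a common nonzero kernel vector, so $\kappa$ is infinite.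

We use transfinite recursion. Let $\alpha<\kappa$, and suppose that $(x_\beta,g_\beta)_{\beta<\alpha}$ has been chosen with the required properties. Put $Y=\overline{\operatorname{span}}\{x_\beta:\beta<\alpha\}$. We choose $x_\alpha$ so that the earlier $g_\beta$ are small at it, and then $g_\alpha$ vanishing on $Y$. To bound $\|g_\alpha\|$, we need $x_\alpha$ to keep a fixed distance from $Y$. For this we choose $x_\alpha$ so that the functionals of a set that norms $Y$ are small at it too.

\emph{A small set norming $Y$.} We claim that there is $G\subset B_{X^*}$ with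
\begin{equation}\label{eq:G}
|G|<\kappa,\qquad \sup_{f\in G}|f(y)|\ge(1-\varepsilon)\|y\|\quad(y\in Y).
\end{equation}
Recall that for each $u\ne0$ there is, by the Hahn--Banach theorem, a supporting functional, that is, some $f\in S_{X^*}$ with $f(u)=\|u\|$.

If $\alpha$ is finite, then $Y$ is finite-dimensional and $S_Y$ is compact (empty, with $G=\emptyset$, if $\alpha=0$). Take a finite $\varepsilon/2$-net in $S_Y$ and let $G$ consist of one supporting functional at each of its points. For $y\in S_Y$ choose $u$ in the net with $\|y-u\|\le\varepsilon/2$; its functional $f$ satisfies $|f(y)|\ge f(u)-\varepsilon/2\ge1-\varepsilon$. The set $G$ is finite, so $|G|<\kappa$.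

If $\alpha$ is infinite, the linear combinations of the $x_\beta$ with coefficients in $\mathbb Q$ (or $\mathbb Q+i\mathbb Q$) form a dense subset of $Y$ of cardinality at most $|\alpha|$. Let $G$ consist of one supporting functional at each of its nonzero points. For $y\in Y$ and such a point $u$ with functional $f$, we have $|f(y)|\ge\|u\|-\|y-u\|\ge\|y\|-2\|y-u\|$. So the supremum in \eqref{eq:G} equals $\|y\|$. Moreover $|G|\le|\alpha|<\kappa$.

\emph{The vector.} Since $g_\beta(x_\beta)=1$, no $g_\beta$ is zero. The set $F=G\cup\{g_\beta/\|g_\beta\|:\beta<\alpha\}\subset B_{X^*}$ is finite if $\alpha$ is finite and has cardinality at most $|\alpha|$ otherwise. Thus $|F|<\kappa$, and $F$ is not $\varepsilon$-norming. So there is $x_\alpha\in S_X$ with $|f(x_\alpha)|<\varepsilon$ for all $f\in F$. In particular $|g_\beta(x_\alpha)|\le\varepsilon\|g_\beta\|\le3\varepsilon$ for $\beta<\alpha$.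

\emph{The functional.} Let $y\in Y$. If $\|y\|\le\frac12$, then $\|x_\alpha-y\|\ge1-\|y\|\ge\frac12$. If $\|y\|>\frac12$, then by \eqref{eq:G}
\[
\|x_\alpha-y\|\ge\sup_{f\in G}|f(y)-f(x_\alpha)|\ge(1-\varepsilon)\|y\|-\varepsilon\ge\tfrac12-\tfrac32\varepsilon\ge\tfrac13 ,
\]
where the last inequality uses $\varepsilon\le\frac19$. So the distance from $x_\alpha$ to $Y$ is at least $\frac13$, and the Hahn--Banach theorem gives $g_\alpha\in X^*$ with $\|g_\alpha\|\le3$, $g_\alpha(x_\alpha)=1$, and $g_\alpha|_Y=0$. Hence $g_\alpha(x_\beta)=0$ for $\beta<\alpha$, and the recursion continues.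
\end{proof}

\section{Property $\beta$ with small constant in every space}\label{sec:renorm}

We now have an almost biorthogonal system and an $\varepsilon$-norming family of the same infinite cardinality $\kappa$. Since $\kappa\cdot m=\kappa$ for each integer $m\ge1$, the system can be divided into $\kappa$ blocks of length $m$, one for each functional of the family. The construction of Section~\ref{sec:hilbert} then goes through.

\begin{proposition}\label{prop:renorm}
Let $(X,\|\cdot\|)$ be infinite-dimensional and $0<\eta<\frac16$. There is an equivalent norm $|\cdot|$ on $X$ with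
\[
\frac{\eta^2}6\|x\|\le|x|\le7\|x\|\qquad(x\in X)
\]
which has property $\beta$ with constant $\rho=\dfrac{3\eta}{1-3\eta}<1$. Moreover $n(X,|\cdot|)\ge1-6\eta$.
\end{proposition}

\begin{proof}
Put $\varepsilon=\eta/6<\frac19$ and fix an integer $m\ge1/\eta$. Let $\kappa$ be as in Lemma~\ref{lem:almost}, and let $(h_\lambda)_{\lambda<\kappa}$ enumerate an $\varepsilon$-norming subset of $B_{X^*}$ of cardinality $\kappa$. As $|\kappa\times\{1,\dots,m\}|=\kappa$, we may index the system of Lemma~\ref{lem:almost} as $(x_{\lambda,k},g_{\lambda,k})$ with $\lambda<\kappa$, $1\le k\le m$. Define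
\[
f_{\lambda,k}=g_{\lambda,k}-\frac1m\sum_{j=1}^mg_{\lambda,j}+\eta h_\lambda,\qquad |x|=\sup_{\lambda,k}|f_{\lambda,k}(x)| .
\]

\emph{Equivalence.} We have $\|f_{\lambda,k}\|\le3+3+\eta\le7$, so $|x|\le7\|x\|$. Averaging over a block, $\frac1m\sum_kf_{\lambda,k}=\eta h_\lambda$, so
\[
|x|\ge\eta\sup_\lambda|h_\lambda(x)|\ge\eta\varepsilon\|x\|=\frac{\eta^2}6\|x\| .
\]

\emph{Values on the vectors $x_{\mu,j}$.} Recall that $|g_{\lambda,k}(x_{\mu,j})|\le3\varepsilon=\eta/2$ if $(\lambda,k)\ne(\mu,j)$, that $|h_\lambda(x_{\mu,j})|\le1$, and that $\frac1m\le\eta$. By ``the average'' we mean $\frac1m\sum_jg_{\lambda,j}$.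
\begin{itemize}
\item On the diagonal, the average at $x_{\lambda,k}$ has modulus at most $\frac1m\bigl(1+(m-1)3\varepsilon\bigr)\le\frac1m+3\varepsilon$, so
\[
|f_{\lambda,k}(x_{\lambda,k})|\ge1-\tfrac1m-3\varepsilon-\eta\ge1-\eta-\tfrac\eta2-\eta\ge1-3\eta .
\]
\item In the same block with $j\ne k$, the same bound for the average gives
\[
|f_{\lambda,k}(x_{\lambda,j})|\le3\varepsilon+\tfrac1m+3\varepsilon+\eta\le3\eta .
\]
\item In different blocks, $\mu\ne\lambda$, the average has modulus at most $3\varepsilon$ at $x_{\mu,j}$, so
\[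
|f_{\lambda,k}(x_{\mu,j})|\le3\varepsilon+3\varepsilon+\eta=2\eta\le3\eta .
\]
\end{itemize}
Put $\hat x_{\mu,j}=x_{\mu,j}/f_{\mu,j}(x_{\mu,j})$. The diagonal values become $1$, and all others have modulus at most $\frac{3\eta}{1-3\eta}=\rho$. Here $\rho<1$ because $\eta<\frac16$. By Lemma~\ref{lem:beta}, $\hat x_{\mu,j}$ and $f_{\mu,j}$ have norm one for $|\cdot|$, so property $\beta$ holds with constant $\rho$, and
\[
n(X,|\cdot|)\ge\frac{1-\rho}{1+\rho}=\frac{(1-6\eta)/(1-3\eta)}{1/(1-3\eta)}=1-6\eta .\qedhere
\]
\end{proof}

\begin{corollary}\label{cor:sup}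
For every Banach space $X$, $\sup\mathcal N(X)=1$.
\end{corollary}

\begin{proof}
Always $\mathcal N(X)\subseteq[0,1]$. If $\dim X=\infty$, let $\eta\to0$ in Proposition~\ref{prop:renorm}; if $\dim X<\infty$, use Corollary~\ref{cor:finite}.
\end{proof}

\section{$\mathcal N(X)$ is an interval}\label{sec:interval}

We join two equivalent norms by a segment and want the index to be continuous along it. The difficulty is that the pairs $(x,f)$ in the definition of $V(T)$ change with the norm in an uncontrolled way. We therefore express numerical ranges through the operator norms $\|I+sT\|$, which are stable. For an equivalent norm $p$ write $\|T\|_p$, $V_p(T)$, $v_p(T)$ for the quantities computed with $p$, and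
\[
m_p(T)=\sup\operatorname{Re}V_p(T),\qquad\text{so that}\qquad v_p(T)=\sup_{|\omega|=1}m_p(\omega T),
\]
with $\omega\in\mathbb K$. The subscript $p$ is omitted when only one norm is present.

\begin{lemma}\label{lem:ab}
Let $T\in L(X)$ and $s>0$.
\begin{enumerate}
\item[\textup{(a)}] $m(T)\le\dfrac{\|I+sT\|-1}s$.
\item[\textup{(b)}] If $s\,m(T)<1$, then $\|I+sT\|\le\dfrac{1+s^2\|T\|^2}{1-s\,m(T)}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\|x\|=\|f\|=f(x)=1$. Then $1+s\operatorname{Re}f(Tx)=\operatorname{Re}f((I+sT)x)\le\|I+sT\|$, which proves (a).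

For (b), let $x\in S_X$ and choose a supporting functional $f$ at $x$. Then $\|(I-sT)x\|\ge\operatorname{Re}f(x-sTx)\ge1-s\,m(T)$. By homogeneity $\|(I-sT)w\|\ge(1-s\,m(T))\|w\|$ for all $w\in X$. For $x\in S_X$ and $w=(I+sT)x$ this gives
\[
(1-s\,m(T))\,\|(I+sT)x\|\le\|(I-s^2T^2)x\|\le1+s^2\|T\|^2 .
\]
Divide by $1-s\,m(T)>0$ and take the supremum over $x$.
\end{proof}

If $\|T\|=1$ and $s\le\frac14$, then (a) and (b) determine $m(T)$ from $\|I+sT\|$ up to an error of order $s$. A change of norm by a factor $e^{\tau}$ changes $\|I+sT\|$ by order $\tau$, hence the quotient in (a) by order $\tau/s$. The two errors balance for $s=\sqrt\tau$.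

\begin{lemma}\label{lem:cont}
Let $p,q$ be equivalent norms on $X$ with $e^{-\tau}p\le q\le e^\tau p$, where $0<\tau\le\frac1{16}$. Then $|n(X,p)-n(X,q)|\le8\sqrt\tau$.
\end{lemma}

\begin{proof}
For $S\in L(X)$, $q(Sx)\le e^\tau p(Sx)\le e^\tau\|S\|_p\,p(x)\le e^{2\tau}\|S\|_p\,q(x)$. By symmetry,
\[
e^{-2\tau}\|S\|_p\le\|S\|_q\le e^{2\tau}\|S\|_p .
\]

Let $\|T\|_p=1$, $s=\sqrt\tau\le\frac14$, and $u=s\,m_p(T)$, so $|u|\le s\le\frac14$. Then
\[
A:=\frac1{1-u}=1+u+\frac{u^2}{1-u}\le1+s\,m_p(T)+\tfrac43s^2,\qquad A\le\tfrac43 .
\]
Moreover $3s^2<1$ and $e^r\le1+r+r^2$ for $0\le r\le1$, so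
\[
e^{2\tau}(1+s^2)\le e^{3s^2}\le1+3s^2+9s^4\le1+4s^2 ,
\]
because $9s^2\le\frac9{16}$. Apply Lemma~\ref{lem:ab}(a) with the norm $q$, then the comparison of operator norms, then Lemma~\ref{lem:ab}(b) with the norm $p$:
\[
m_q(T)\le\frac{e^{2\tau}\|I+sT\|_p-1}s\le\frac{(1+4s^2)A-1}s=\frac{A-1}s+4sA\le m_p(T)+\tfrac43s+\tfrac{16}3s .
\]
Thus $m_q(T)\le m_p(T)+7\sqrt\tau$. The same holds for $\omega T$ with $|\omega|=1$, so $v_q(T)\le v_p(T)+7\sqrt\tau$, and
\[
e^{-2\tau}n(X,q)\le n(X,q)\|T\|_q\le v_q(T)\le v_p(T)+7\sqrt\tau .
\]
Take the infimum over $T$ with $\|T\|_p=1$, and use $e^{-2\tau}\ge1-2\tau$, $n(X,q)\le1$ and $2\tau\le\sqrt\tau$: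
\[
n(X,p)\ge e^{-2\tau}n(X,q)-7\sqrt\tau\ge n(X,q)-2\tau-7\sqrt\tau\ge n(X,q)-8\sqrt\tau .
\]
Interchange $p$ and $q$.
\end{proof}

\begin{corollary}\label{cor:interval}
$\mathcal N(X)$ is an interval.
\end{corollary}

\begin{proof}
Let $p,q$ be equivalent norms on $X$, say $c^{-1}p\le q\le cp$ with $c\ge1$. For $t\in[0,1]$ let $p_t=(1-t)p+tq$, again an equivalent norm. Then $|p-q|\le cp$, and $p_{t'}\ge c^{-1}p$ for $t'\in[0,1]$. So for $t,t'\in[0,1]$
\[
p_t\le p_{t'}+|t-t'|\,|p-q|\le(1+c^2|t-t'|)\,p_{t'}\le e^{c^2|t-t'|}p_{t'} .
\]
The same holds with $t$ and $t'$ exchanged. If $t\ne t'$ and $c^2|t-t'|\le\frac1{16}$, Lemma~\ref{lem:cont} gives $|n(X,p_t)-n(X,p_{t'})|\le8c\sqrt{|t-t'|}$. Hence $t\mapsto n(X,p_t)$ is continuous and takes all values between $n(X,p)$ and $n(X,q)$.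
\end{proof}

\section{The lower endpoint}\label{sec:lower}

Let $\dim X>1$. Both constructions are two-dimensional: write $X=E\oplus Z$ with $\dim E=2$ and $Z$ closed (a finite-dimensional subspace is complemented), put a suitable norm $\|\cdot\|_E$ on $E$, and use on $X$ the equivalent norm given by the maximum of $\|u\|_E$ and the original norm of $z$, for $u\in E$ and $z\in Z$. An operator $N$ on $E$ is extended by $T(u,z)=(Nu,0)$, so that $\exp(wT)(u,z)=(\exp(wN)u,z)$ for $w\in\mathbb K$. In this section $\|\cdot\|$ denotes the new norm on $X$, except in Proposition~\ref{prop:BK}, where the norm is arbitrary.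

\begin{proposition}\label{prop:real}
If $X$ is real and $\dim X>1$, then $0\in\mathcal N(X)$.
\end{proposition}

\begin{proof}
Let $E$ be Euclidean $\mathbb R^2$ and $N$ the rotation by $\pi/2$. Then $\exp(tN)$ is a rotation, so $\exp(tT)$ is an isometry of $X$ for each $t\in\mathbb R$. If $\|x\|=\|f\|=f(x)=1$, the differentiable function $t\mapsto f(\exp(tT)x)$ is at most $1$ and equals $1$ at $t=0$. Its derivative there vanishes, that is, $f(Tx)=0$. Hence $v(T)=0$ while $T\ne0$, and the index is $0$.
\end{proof}

In the complex case the exponential also explains the constant $e^{-1}$ and leads to a norm whose index is $e^{-1}$.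

\begin{proposition}[Bohnenblust--Karlin; see \cite{BD}]\label{prop:BK}
If $X$ is complex, then $v(T)\ge e^{-1}\|T\|$ for all $T\in L(X)$.
\end{proposition}

\begin{proof}
First, $\|\exp(S)\|\le e^{m(S)}$ for each $S\in L(X)$. Indeed $(I+S/k)^k\to\exp(S)$ as $k\to\infty$, and for large $k$ Lemma~\ref{lem:ab}(b) with $s=1/k$ gives
\[
\|I+S/k\|^k\le\left(\frac{1+\|S\|^2/k^2}{1-m(S)/k}\right)^{k}\longrightarrow e^{m(S)}\qquad(k\to\infty).
\]
For $r>0$ and real $\vartheta$ we have $m(re^{i\vartheta}T)\le r\,v(T)$, so $\|\exp(re^{i\vartheta}T)\|\le e^{r v(T)}$. Integrating the exponential series term by term,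
\[
rT=\frac1{2\pi}\int_0^{2\pi}\exp(re^{i\vartheta}T)\,e^{-i\vartheta}\,d\vartheta,\qquad\text{hence}\qquad \|T\|\le\frac{e^{r v(T)}}r .
\]
If $v(T)=0$, let $r\to\infty$ to get $T=0$. Otherwise take $r=1/v(T)$.
\end{proof}

For equality we look for an operator with $\|\exp(wT)\|\le e^{|w|}$ for all $w\in\mathbb C$ and $\|T\|\ge e$. Start with the simplest nilpotent $N(a,b)=(b,0)$ on $\mathbb C^2$, for which $\exp(\zeta N)(a,b)=(a+\zeta b,b)$, and force the growth bound by building it into the norm.

\begin{proposition}\label{prop:complex}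
If $X$ is complex and $\dim X>1$, then $e^{-1}\in\mathcal N(X)$.
\end{proposition}

\begin{proof}
On $E=\mathbb C^2$ put
\[
\|(a,b)\|_E=\sup_{\zeta\in\mathbb C}e^{-|\zeta|}\,|a+\zeta b| .
\]
This is a supremum of seminorms. It is finite, and it vanishes only if $a=0$ (take $\zeta=0$) and then $b=0$; so it is a norm. Let $N(a,b)=(b,0)$, and let $w\in\mathbb C$. Since $|\zeta+w|\le|\zeta|+|w|$ and hence $-|\zeta|\le|w|-|\zeta+w|$, we have $e^{-|\zeta|}\le e^{|w|}e^{-|\zeta+w|}$, and
\[
\|\exp(wN)(a,b)\|_E=\sup_\zeta e^{-|\zeta|}\,|a+(\zeta+w)b|\le e^{|w|}\,\|(a,b)\|_E .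
\]
Also $\|(a,0)\|_E=|a|$ and $\|(0,b)\|_E=|b|\sup_{r\ge0}re^{-r}=|b|/e$. So $(0,e)$ has norm $1$, while $N(0,e)=(e,0)$ has norm $e$.

For the extension $T$ to $X$ it follows that $\|T\|\ge e$ and $\|\exp(wT)\|\le e^{|w|}$. If $\|x\|=\|f\|=f(x)=1$ and $|\omega|=1$, then
\[
\operatorname{Re}f(\omega Tx)=\lim_{s\downarrow0}\frac{\operatorname{Re}f(\exp(s\omega T)x)-1}s\le\lim_{s\downarrow0}\frac{e^s-1}s=1 .
\]
Hence $v(T)\le1\le\|T\|/e$, and the index of this norm is at most $e^{-1}$. By Proposition~\ref{prop:BK} it equals $e^{-1}$.
\end{proof}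

\section{Proofs of the theorems}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Corollary~\ref{cor:interval}, $\mathcal N(X)$ is an interval; by Corollary~\ref{cor:sup} its supremum is $1$. Since $\dim X>1$, it contains $0$ in the real case (Proposition~\ref{prop:real}) and $e^{-1}$ in the complex case (Proposition~\ref{prop:complex}). So it contains $[0,1)$ or $[e^{-1},1)$, respectively.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1) Choose $\eta\in(0,\frac16)$ with $\frac{3\eta}{1-3\eta}\le\rho$ and apply Proposition~\ref{prop:renorm}.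

(2) Apply Proposition~\ref{prop:renorm} with $\eta=(1-\theta)/6\in(0,\frac16)$. The index is at least $1-6\eta=\theta$, and with $a=\eta^2/6$, $b=7$ we have $b/a=42\,\eta^{-2}=42\cdot36\,(1-\theta)^{-2}=1512\,(1-\theta)^{-2}$.

(3) Always $\mathcal N(X)\subseteq[0,1]$, and $\mathcal N(X)\subseteq[e^{-1},1]$ in the complex case by Proposition~\ref{prop:BK}. With Theorem~\ref{thm:A} only the listed intervals remain. If $1<\dim X<\infty$, then $1\in\mathcal N(X)$ by Corollary~\ref{cor:finite}, and the interval is closed. For the half-open interval, let $X$ be an infinite-dimensional real reflexive space, for instance real $\ell_2$. L\'opez, Mart\'in and Pay\'a \cite{LMP} proved that no such space has numerical index $1$. Reflexivity is preserved under equivalent renorming, so $1\notin\mathcal N(X)$ and $\mathcal N(X)=[0,1)$.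
\end{proof}

\begin{thebibliography}{9}

\bibitem{AFAA}
\emph{Advanced Functional Analysis and its Applications 2020},
\texttt{https://www.ugr.es/local/mmartins/\allowbreak Curriculum/\allowbreak Charlas/\allowbreak 2020\_AFAA2020\_NumIndex.pdf}.

\bibitem{BD}
Bonsall and Duncan,
\emph{Numerical Ranges of Operators on Normed Spaces and of Elements of Normed Algebras}, 1971.

\bibitem{FMP}
Finet, Mart\'in and Pay\'a, 2003.

\bibitem{LMP}
L\'opez, Mart\'in and Pay\'a,
\emph{Real Banach spaces with numerical index $1$},
Bull. London Math. Soc. 31 (1999), 207--212.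

\end{thebibliography}

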